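\title{Every functionally balanced topological group is a SIN-group}

\begin{abstract}
A topological group carries a left and a right uniform structure. It is a SIN-group if the two coincide, and an FSIN-group (functionally balanced) if they have the same bounded uniformly continuous real functions. We prove in ZFC that every FSIN-group is a SIN-group. A single inclusion between the two function spaces suffices, and so does a condition on left uniformly discrete sets. The method is to attach to each point of a uniformly discrete set a small configuration of group elements, a tag, and to choose the tags so that no small translation can carry one onto another.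
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $G$ be a topological group with identity $e$, and let $\mathcal V$ be the set of neighborhoods of $e$. There are two natural ways of saying that points $x,y\in G$ are close. For $V\in\mathcal V$ put
\[
V_L=\{(x,y)\in G\times G: x^{-1}y\in V\},\qquad V_R=\{(x,y)\in G\times G: xy^{-1}\in V\}.
\]
As $V$ runs through $\mathcal V$, the sets $V_L$ form a fundamental system of entourages of the \emph{left uniform structure} $L_G$, and the sets $V_R$ one of the \emph{right uniform structure} $R_G$. Two points are $L_G$-close if they differ by a small factor on the right, $y=xv$, and $R_G$-close if they differ by a small factor on the left, $x=vy$. The group $G$ is a \emph{SIN-group} if $L_G=R_G$.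

The two notions of closeness are compared by conjugation. Call $U$ \emph{symmetric} if $U=U^{-1}$. If $x=uy$, then $xy^{-1}=u$ and $x^{-1}y=y^{-1}u^{-1}y$; so for symmetric $U$ the inclusion $U_R\subset V_L$ says that $y^{-1}Uy\subset V$ for all $y\in G$. The map $(x,y)\mapsto(x^{-1},y^{-1})$ carries $V_L$ onto $V_R$ and $V_R$ onto $V_L$, so if every $V_L$ contains some $U_R$, then every $V_R$ contains some $U_L$. Hence $G$ is SIN if and only if
\begin{equation}\label{eq:sin}
\text{for every } V\in\mathcal V \text{ there is } U\in\mathcal V \text{ with } y^{-1}Uy\subset V \text{ for all } y\in G,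
\end{equation}
that is, if and only if $\bigcap_{x\in G}x^{-1}Vx$ is a neighborhood of $e$ for every $V\in\mathcal V$. Abelian groups (take $U=V$) and discrete groups (take $U=\{e\}$) are SIN. The group of affine maps $t\mapsto\alpha t+\beta$ of the real line with $\alpha>0$, topologized as a half-plane, is not: for the translation $\tau_s(t)=t+s$ and the dilation $\delta_a(t)=at$ we have $\delta_a^{-1}\tau_s\delta_a=\tau_{s/a}$, so every $\tau_s$ with $s>0$, however small, is conjugate to $\tau_1$.

Let $U_L(G)$ and $U_R(G)$ be the real Banach spaces of bounded real functions on $G$ that are uniformly continuous with respect to $L_G$ and $R_G$, respectively. Thus a bounded $f$ lies in $U_L(G)$ if for every $\varepsilon>0$ there is $V\in\mathcal V$ with $|f(xv)-f(x)|<\varepsilon$ for all $x\in G$ and $v\in V$, and in $U_R(G)$ if the same holds with $vx$ in place of $xv$. The group $G$ is an \emph{FSIN-group}, or \emph{functionally balanced}, if $U_L(G)=U_R(G)$. Every SIN-group is an FSIN-group. The question we answer, taken from \cite{nonsep}, is the converse: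
\begin{quote}
Is every Hausdorff FSIN-group a SIN-group?
\end{quote}

There are reasons to guess either way. A bounded function sees only finitely many regions at each precision $\varepsilon$, and in general bounded functions do not determine a uniform structure. On an infinite set $X$, compare the structure whose entourages are all supersets of the diagonal with the one generated by the sets $\bigcup_i A_i\times A_i$, where $\{A_1,\dots,A_n\}$ is a finite partition of $X$. They are different, since the diagonal is an entourage only of the first; yet every bounded real function is uniformly continuous for both (partition its range into finitely many intervals of length less than $\varepsilon$). On the other hand, the answer is known to be positive for locally compact groups, more generally for almost metrizable groups, for groups whose underlying space is a quasi-$k$-space, and for locally connected groups. None of these results is used below.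

The answer is positive for all groups. For symmetric $V\in\mathcal V$, a set $A\subset G$ is \emph{$V$-discrete} if $a^{-1}a'\notin V$ for distinct $a,a'\in A$, and $A$ is \emph{left uniformly discrete} if it is $V$-discrete for some symmetric $V\in\mathcal V$.

\begin{theorem}\label{thm:main}
For a topological group $G$ the following are equivalent.
\begin{enumerate}
\item[(1)] $G$ is a SIN-group.
\item[(2)] $U_L(G)=U_R(G)$, that is, $G$ is an FSIN-group.
\item[(3)] $U_L(G)\subset U_R(G)$.
\item[(4)] $U_R(G)\subset U_L(G)$.
\item[(5)] For every left uniformly discrete set $A\subset G$ and every $V\in\mathcal V$ there is $U\in\mathcal V$ with $UA\subset AV$.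
\end{enumerate}
In particular, if $G$ is not a SIN-group, then neither of $U_L(G)$, $U_R(G)$ contains the other.
\end{theorem}

The proof is carried out in ZFC, with free use of the axiom of choice and of cardinal arithmetic. The Hausdorff property is never used.

We call (5) the \emph{exchange property}: a small factor on the left of $A$ can be exchanged for a small factor on the right, $ua=a'v$, at the price of possibly changing the point of $A$. It fails in the affine group. The set $A=\{\delta_{2^{-n}}:n\ge 0\}$ is $V_0$-discrete for $V_0=\{1/2<\alpha<2\}$. Let $V=\{1/2<\alpha<2,\ |\beta|<1\}$. If $\tau_s\delta_a=\delta_{a'}v$ with $\delta_a,\delta_{a'}\in A$ and $v=(\alpha,\beta)\in V$, then $a=a'\alpha$ and $s=a'\beta$, which forces $a'=a$ and $|s|<a$; for $s\neq0$ and $a=2^{-n}$ with $n$ large this is false.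

Section~\ref{sec:easy} reduces the theorem to (5)$\Rightarrow$(1), where the whole difficulty is to force $a'=a$. Section~\ref{sec:tame} shows that it suffices to do so inside one neighborhood $B$ of $e$. Section~\ref{sec:tags} introduces tags and settles the countable case by hand, Section~\ref{sec:room} chooses $B$ so that there is room for tags, Section~\ref{sec:many} constructs tags in every cardinality, and Section~\ref{sec:end} assembles the proof.

\section{From functions to the exchange property}\label{sec:easy}

We use the following facts throughout. For every $V\in\mathcal V$ and $n\ge1$ there is a symmetric $W\in\mathcal V$ with $W^n\subset V$, and $W^k\subset W^n$ for $k\le n$ because $e\in W$. A subset of a $V$-discrete set is $V$-discrete, and a $V$-discrete set is $V'$-discrete for every symmetric $V'\subset V$ in $\mathcal V$. In the exchange property $U$ may be replaced by any smaller neighborhood; so $U$ may be taken symmetric, contained in a prescribed neighborhood, and common to finitely many sets $A$.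

If $L_G=R_G$, the two function spaces have the same definition, so (1)$\Rightarrow$(2); and (2)$\Rightarrow$(3) is trivial. Since inversion interchanges $V_L$ and $V_R$, the involution $f\mapsto\check f$, $\check f(x)=f(x^{-1})$, interchanges $U_L(G)$ and $U_R(G)$; applying it to the inclusion (3) gives (4), and conversely.

To pass from functions to sets, we test (3) on the distance to a set. We use the standard fact that a uniform structure is generated by pseudometrics: for every entourage $E$ of a uniform space $X$ there is a pseudometric $d\le1$ on $X$ such that $\{(x,y):d(x,y)<\varepsilon\}$ is an entourage for every $\varepsilon>0$ and $\{(x,y):d(x,y)<1\}\subset E$.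

\begin{lemma}\label{lem:35}
If $U_L(G)\subset U_R(G)$, then for every $A\subset G$ and every $V\in\mathcal V$ there is $U\in\mathcal V$ with $UA\subset AV$. In particular \textup{(3)}$\Rightarrow$\textup{(5)}.
\end{lemma}

\begin{proof}
Let $A\ne\emptyset$, take $d$ as above for the entourage $V_L$ of $L_G$, and put $\varphi(x)=\inf_{a\in A}d(a,x)$. Then $0\le\varphi\le1$ and $|\varphi(x)-\varphi(y)|\le d(x,y)$, so $\varphi\in U_L(G)\subset U_R(G)$. Hence there is $U\in\mathcal V$ with $|\varphi(ux)-\varphi(x)|<1$ for all $u\in U$, $x\in G$. For $a\in A$ we have $\varphi(a)=0$, so $\varphi(ua)<1$; thus $d(a',ua)<1$ for some $a'\in A$, which gives $a'^{-1}ua\in V$ and $ua\in AV$.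
\end{proof}

It remains to prove (5)$\Rightarrow$(1). Functions play no further role.

\section{Tame sets}\label{sec:tame}

We localize \eqref{eq:sin}. A set $A\subset G$ is \emph{tame} if for every $W\in\mathcal V$ there is $U\in\mathcal V$ with $a^{-1}Ua\subset W$ for all $a\in A$. By \eqref{eq:sin}, $G$ is SIN if and only if $G$ is tame.

\begin{lemma}\label{lem:tame}
Let $G$ be any topological group.
\begin{enumerate}
\item[(a)] Finite sets are tame, and if $A$ and $A'$ are tame, then so is $AA'$.
\item[(b)] For $A\subset G$ and symmetric $Q\in\mathcal V$ there is a $Q$-discrete set $D\subset A$ with $A\subset DQ$.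
\item[(c)] Suppose that for every symmetric $Q\in\mathcal V$ there are $D\subset G$ and $U\in\mathcal V$ with $A\subset DQ$ and $y^{-1}Uy\subset Q$ for all $y\in D$. Then $A$ is tame.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For finite $A$ take $U=\bigcap_{a\in A}aWa^{-1}$. For a product, choose $U'$ with $a'^{-1}U'a'\subset W$ for $a'\in A'$, and then $U$ with $a^{-1}Ua\subset U'$ for $a\in A$; then $(aa')^{-1}U(aa')=a'^{-1}(a^{-1}Ua)a'\subset W$.

(b) By Zorn's lemma there is a maximal $Q$-discrete subset $D$ of $A$. If $a\in A\setminus D$, then $D\cup\{a\}$ is not $Q$-discrete, so $y^{-1}a\in Q$ for some $y\in D$ (here $Q=Q^{-1}$ is used), that is, $a\in yQ$.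

(c) Given $W$, take a symmetric $Q$ with $Q^3\subset W$ and then $D$ and $U$. For $a=yq$ with $y\in D$, $q\in Q$ we get $a^{-1}Ua=q^{-1}(y^{-1}Uy)q\subset Q^3\subset W$.
\end{proof}

For example, compact sets are tame, since $D$ in (c) can be taken finite; so compact groups are SIN.

By (b) and (c), tameness is a matter of $Q$-discrete sets $D$, and to these the exchange property applies. Let $V$ be symmetric with $V^2\subset Q$ and let $UD\subset DV$. The sets $yV$, $y\in D$, are pairwise disjoint, so each $u\in U$ defines a map $g_u\colon D\to D$ by $uy\in g_u(y)V$, and $y^{-1}uy\in V$ holds exactly when $g_u(y)=y$. We must therefore find a neighborhood on which every $g_u$ is the identity. Applying the exchange property to the subsets $A\subset D$ gives neighborhoods $U_A\subset U$ with $g_u(A)\subset A$ for $u\in U_A$, but $U_A$ depends on $A$, and information of this form is too weak by itself. To see this, let $D$ be an infinite set and $\Gamma$ the group of its permutations; for a finite partition $\pi$ of $D$ let $\Gamma_\pi$ be the subgroup of permutations that map each block onto itself. Since $\Gamma_\pi\cap\Gamma_\rho$ is the subgroup belonging to the common refinement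 and $g\Gamma_\pi g^{-1}=\Gamma_{g(\pi)}$, the $\Gamma_\pi$ form a neighborhood base at the identity of a group topology. Every $A\subset D$ is preserved by a neighborhood of the identity, but every neighborhood contains a transposition.

There is one situation in which $g_u$ is the identity for a trivial reason: when the points of the set are far apart on both sides at once. This reduces the problem to a neighborhood of $e$.

\begin{proposition}\label{prop:global}
Let $G$ have the exchange property. If some symmetric $B\in\mathcal V$ is tame, then $G$ is a SIN-group.
\end{proposition}

\begin{proof}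
The relation $x'\in BxB$ is reflexive, and it is symmetric because $B=B^{-1}$. By Zorn's lemma there is a maximal set $E\subset G$ such that $x'\notin BxB$ for distinct $x,x'\in E$. By maximality every $g\notin E$ is related to a point of $E$, so $G=BEB$. The set $E$ is $B$-discrete, since $x^{-1}x'\in B$ implies $x'\in xB\subset BxB$.

We show that $E$ is tame. Let $W\in\mathcal V$ and put $V=W\cap B$. The exchange property gives $U\subset B$ with $UE\subset EV$. Let $u\in U$, $x\in E$, and write $ux=x'v$ with $x'\in E$, $v\in V$. Then $x'=uxv^{-1}\in BxB$, so $x'=x$ and $x^{-1}ux=v\in W$.

Thus $G=BEB$ is a product of tame sets, and it is tame by Lemma~\ref{lem:tame}(a).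
\end{proof}

\section{Tags}\label{sec:tags}

Inside a neighborhood $B$ the previous argument is not available: any two points $x,x'\in B$ satisfy $x'=(x'x^{-1})x$ with $x'x^{-1}\in B^2$, so $R_G$ gives no separation to start from. Instead we make the points of $D$ look different from one another, by placing near each $y\in D$ a configuration $yM_y$, and we apply the exchange property once, to the union of all these configurations.

Here is the idea in the smallest case. Let $D=\{y_1,y_2,\dots\}$ be $Q$-discrete, let $P$ be symmetric with $P^4\subset Q$, and suppose that $P$ contains an infinite $V_1$-discrete set $\{n_1,n_2,\dots\}$. Near $y_k$ we place $k$ points,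
\[
R=\{y_1n_1\}\cup\{y_2n_1,\,y_2n_2\}\cup\{y_3n_1,\,y_3n_2,\,y_3n_3\}\cup\cdots .
\]
Take a symmetric $V\subset P$ with $V^2\subset V_1$ and a symmetric $U$ with $UD\subset DV$ and $UR\subset RV$. Can some $u\in U$ move $y_2$ close to $y_1$, say $uy_2=y_1w$ with $w\in V$? The two points $uy_2n_j=y_1wn_j$, $j=1,2$, would lie in $y_1P^2$ and also in $RV$. The part of $RV$ that comes from $y_k$ lies in $y_kP^2$, and $y_kP^2$ is disjoint from $y_1P^2$ for $k\neq1$ because $P^4\subset Q$. So both points lie in $y_1n_1V$, and $n_1^{-1}n_2=(uy_2n_1)^{-1}(uy_2n_2)\in V^2\subset V_1$, which is false: two separated points cannot be squeezed next to one. Nor can $u$ move $y_1$ close to $y_2$, for $uy_1=y_2w$ gives $u^{-1}y_2=y_1w^{-1}$.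

The following definition isolates what this computation shows about the configurations.

\begin{definition}
Let $V\in\mathcal V$ be symmetric. Sets $X,Y\subset G$ are \emph{$V$-matched} if there is $w\in V$ with $wX\subset YV$ and $w^{-1}Y\subset XV$.
\end{definition}

\begin{lemma}[Tag lemma]\label{lem:tag}
Let $G$ have the exchange property. Let $Q,P,V\in\mathcal V$ be symmetric with $P^4\subset Q$ and $V\subset P$, let $D$ be $Q$-discrete, and let $M\subset P$ be left uniformly discrete. Let $M_y\subset M$ for $y\in D$, and suppose that $M_y$ and $M_{y'}$ are not $V$-matched when $y\ne y'$. Then there is $U\in\mathcal V$ with $y^{-1}Uy\subset V$ for all $y\in D$.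
\end{lemma}

\begin{proof}
The sets $yP^2$, $y\in D$, are pairwise disjoint: if $yp=y'p'$ with $p,p'\in P^2$, then $y^{-1}y'=pp'^{-1}\in P^4\subset Q$, so $y=y'$.

Put $R=\bigcup_{y\in D}yM_y$, and let $M$ be $V_0$-discrete with $V_0\subset P$. Then $R$ is $V_0$-discrete. Indeed, if $(ym)^{-1}y'm'\in V_0$ with $m\in M_y$, $m'\in M_{y'}$, then $y'm'\in ymV_0\subset yP^2$ and $y'm'\in y'P^2$, so $y=y'$; then $m^{-1}m'\in V_0$, so $m=m'$.

By the exchange property for $D$ and for $R$ there is a symmetric $U\in\mathcal V$ with $UD\subset DV$ and $UR\subset RV$. Let $u\in U$, $y\in D$, and write $uy=y'w$ with $y'\in D$, $w\in V$. For $m\in M_y$ the point $uym$ lies in $RV$, so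
\[
y'wm=uym=y''m''v\qquad\text{with } y''\in D,\ m''\in M_{y''},\ v\in V .
\]
The left side lies in $y'P^2$ and the right side in $y''P^2$, so $y''=y'$ and $wm=m''v\in M_{y'}V$. Thus $wM_y\subset M_{y'}V$. The same argument applied to $u^{-1}\in U$ and the equation $u^{-1}y'=yw^{-1}$ gives $w^{-1}M_{y'}\subset M_yV$. So $M_y$ and $M_{y'}$ are $V$-matched, hence $y'=y$ and $y^{-1}uy=w\in V$.
\end{proof}

We call the sets $M_y$ \emph{tags}. The lemma turns a problem about conjugation by the points of $D$ into a problem about the neighborhood $P$ alone: find $|D|$ pairwise unmatched subsets of one left uniformly discrete set $M\subset P$. What one needs is an invariant of matching, and the first one is cardinality.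

\begin{example}[Countably many tags]\label{ex:countable}
Let $M$ be $V_1$-discrete and let $V$ be symmetric with $V^2\subset V_1$. If $X,Y\subset M$ are $V$-matched by $w$, then $|X|=|Y|$. Indeed, choose for each $x\in X$ a point $h(x)\in Y$ with $wx\in h(x)V$. If $h(x)=h(x')$, then $x^{-1}x'=(wx)^{-1}(wx')\in V^2\subset V_1$, so $x=x'$. Hence $|X|\le|Y|$, and $w^{-1}$ gives $|Y|\le|X|$. Consequently, if $M=\{n_1,n_2,\dots\}$ is infinite, the sets $\{n_1,\dots,n_k\}$, $k\ge1$, are pairwise not $V$-matched, and they suffice to tag a countable set $D$.
\end{example}

Two things remain. The small neighborhood $P$ must contain left uniformly discrete sets that are large compared with $D$, and for uncountable $D$ we need a finer invariant.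

\section{A neighborhood that leaves room for tags}\label{sec:room}

For an arbitrary neighborhood $B$ there need be no relation between the discrete subsets of $B$ and those of a smaller $P$: in an infinite discrete group take $B=G$ and $P=\{e\}$. But Proposition~\ref{prop:global} lets us choose $B$, and since cardinals are well-ordered, the size of discrete subsets cannot keep dropping as the neighborhood shrinks.

\begin{lemma}\label{lem:room}
In every topological group $G$ there is a symmetric $B\in\mathcal V$ with the following property: if $D\subset B$ is left uniformly discrete, then every $P\in\mathcal V$ contains a left uniformly discrete set of cardinality $|D|$.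
\end{lemma}

\begin{proof}
For $O\in\mathcal V$ let $\theta(O)$ be the least cardinal that is strictly greater than $|A|$ for every left uniformly discrete $A\subset O$; it exists because the successor of $|G|$ is such a bound. If $O'\subset O$, then $\theta(O')\le\theta(O)$. Choose $O_0\in\mathcal V$ with $\theta=\theta(O_0)$ minimal and put $B=O_0\cap O_0^{-1}$. By monotonicity and minimality, $\theta(O)=\theta$ for every $O\in\mathcal V$ with $O\subset O_0$.

Let $D\subset B$ be left uniformly discrete and $P\in\mathcal V$. Then $|D|<\theta(B)=\theta(P\cap B)$. Since $\theta(P\cap B)$ is the least strict bound, $|D|$ is not a strict bound: there is a left uniformly discrete $A\subset P\cap B$ with $|A|\ge|D|$. A subset of $A$ of cardinality $|D|$ is as required.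
\end{proof}

The strict inequality in the definition of $\theta$ is what makes the last step work. From the equality of the suprema of $|A|$ over $B$ and over $P\cap B$ one could not conclude that a value attained in $B$ is attained in $P\cap B$.

\section{Tags in every cardinality}\label{sec:many}

\begin{proposition}\label{prop:many}
Let $G$ have the exchange property, and let $P\in\mathcal V$ be symmetric and contain a left uniformly discrete set $N$ of infinite cardinality $\kappa$. Then there are a left uniformly discrete set $M\subset P$, a symmetric $V\in\mathcal V$ with $V\subset P$, and subsets $M_i\subset M$, $i<\kappa$, such that $M_i$ and $M_j$ are not $V$-matched when $i\ne j$.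
\end{proposition}

Cardinality no longer suffices as an invariant: for $\kappa=\aleph_1$ the subsets of $N$ have only countably many different cardinalities. We need to know which maps between subsets of $N$ a matching can induce. The exchange property for $N$ shows that they are restrictions of permutations of $N$ attached to small group elements.

Fix symmetric neighborhoods of $e$
\[
V_3\subset V_2\subset V_1\subset P
\]
as follows: $N$ is $V_1$-discrete, $V_2^4\subset V_1$, and, by the exchange property, $V_3N\subset NV_2$. For $n,n'\in N$,
\begin{equation}\label{eq:sep}
nV_2^2\cap n'V_2^2\neq\emptyset\ \Longrightarrow\ n^{-1}n'\in V_2^4\subset V_1\ \Longrightarrow\ n=n'.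
\end{equation}
Hence for $w\in V_3$ and $n\in N$ there is exactly one point $f_w(n)\in N$ with $wn\in f_w(n)V_2$. The map $w\mapsto f_w$ is defined only on $V_3$, which need not be closed under products; part (b) below is the substitute for multiplicativity, and it is the reason for the exponent in $V_2^4\subset V_1$.

\begin{lemma}\label{lem:perm}
Let $w,z,z',v\in V_3$ and $S,T\subset N$.
\begin{enumerate}
\item[(a)] $f_w$ is a permutation of $N$, $f_{w^{-1}}=f_w^{-1}$, and $f_e$ is the identity.
\item[(b)] If $wz=z'v$, then $f_wf_z=f_{z'}f_v$.
\item[(c)] If $wS\subset TV_2$ and $w^{-1}T\subset SV_2$, then $f_w(S)=T$.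
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $wn=n'v'$ with $n'=f_w(n)$ and $v'\in V_2$, then $w^{-1}n'=nv'^{-1}\in nV_2$, so $f_{w^{-1}}(f_w(n))=n$. Exchanging $w$ and $w^{-1}$ gives $f_wf_{w^{-1}}=\mathrm{id}$. Also $en\in nV_2$.

(b) For $n\in N$ we have $wzn\in wf_z(n)V_2\subset f_w(f_z(n))V_2^2$ and, by the same computation, $z'vn\in f_{z'}(f_v(n))V_2^2$. Since $wzn=z'vn$, \eqref{eq:sep} gives the claim.

(c) For $s\in S$ there is $t\in T$ with $ws\in tV_2$, and $t=f_w(s)$ by uniqueness; so $f_w(S)\subset T$. The second inclusion gives $f_{w^{-1}}(T)\subset S$, that is, $T\subset f_w(S)$ by (a).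
\end{proof}

For $S\subset N$ put
\[
\sigma(S)=\{f_w(S):w\in V_3\}.
\]
By Lemma~\ref{lem:perm}(c), if $S,T\subset N$ are $V_3$-matched, then $T\in\sigma(S)$. By (a) and the symmetry of $V_3$, $T\in\sigma(S)$ if and only if $S\in\sigma(T)$. There are $2^\kappa$ subsets of $N$, so $|\sigma(S)|\le2^\kappa$. If every $\sigma(S)$ is smaller than that, tags can be picked greedily among the subsets of $N$. But nothing we know excludes that the $f_w$ run through all permutations of $N$, and then $\sigma$ sees only the cardinalities of $S$ and $N\setminus S$. The way out is that a large $\sigma(S)$ is itself a resource. It is produced by $2^\kappa$ elements of $V_3$, which turn out to form a left uniformly discrete set $M$. This set has $2^{2^\kappa}$ subsets, while matchings between them are still induced by permutations of $N$, of which there are only $2^\kappa$.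

We recall the cardinal arithmetic involved. For infinite $\kappa$ we have $\kappa\cdot2^\kappa=\kappa^\kappa=(2^\kappa)^\kappa=2^\kappa<2^{2^\kappa}$. K\"onig's theorem states that $\lambda_i<\mu_i$ for all $i\in I$ implies $\sum_i\lambda_i<\prod_i\mu_i$. Taking $\mu_i=2^\kappa$ and $|I|\le\kappa$, we see that a union of at most $\kappa$ sets, each of cardinality less than $2^\kappa$, has cardinality less than $2^\kappa$; this is the inequality $\operatorname{cf}(2^\kappa)>\kappa$.

\begin{proof}[Proof of Proposition~\ref{prop:many}]
\emph{Case 1: $|\sigma(S)|<2^\kappa$ for every $S\subset N$.} Take $M=N$ and $V=V_3$, and choose $M_i\subset N$ by recursion on the ordinal $i<\kappa$. When $M_j$ is chosen for $j<i$, the union $\bigcup_{j<i}\sigma(M_j)$ has fewer than $2^\kappa$ members by K\"onig's theorem, so there is $M_i\subset N$ outside it. For $j<i$ we have $M_i\notin\sigma(M_j)$, so $M_j$ and $M_i$ are not $V_3$-matched.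

\emph{Case 2: $|\sigma(S)|=2^\kappa$ for some $S\subset N$.} Fix such an $S$. For each $T\in\sigma(S)$ choose $w_T\in V_3$ with $f_{w_T}(S)=T$, and let
\[
M=\{w_T:T\in\sigma(S)\}\subset V_3\subset P .
\]
The map $\pi\colon M\to\sigma(S)$, $\pi(z)=f_z(S)$, sends $w_T$ to $T$, so it is a bijection.

To show that $M$ is left uniformly discrete we need $f_z(S)$ to be insensitive to a small right factor of $z$, and this requires that small elements fix $S$. The set $S$ is left uniformly discrete, so the exchange property gives a symmetric $V\in\mathcal V$ with $V\subset V_3$ and $VS\subset SV_2$. For $v\in V$ both $vS$ and $v^{-1}S$ lie in $SV_2$, so $f_v(S)=S$ by Lemma~\ref{lem:perm}(c). Now let $z,z'\in M$ and $w,v\in V$ satisfy $wz=z'v$. By Lemma~\ref{lem:perm}(b), $f_w(f_z(S))=f_{z'}(f_v(S))=f_{z'}(S)$. Thus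
\begin{equation}\label{eq:equiv}
wz\in z'V\ \Longrightarrow\ f_w(\pi(z))=\pi(z')\qquad(w\in V,\ z,z'\in M).
\end{equation}

With $w=e$, \eqref{eq:equiv} says that $z'^{-1}z\in V$ implies $\pi(z)=\pi(z')$, hence $z=z'$. So $M$ is $V$-discrete.

The group $\operatorname{Sym}(N)$ of permutations of $N$ acts on families of subsets of $N$ by $\phi(\mathcal A)=\{\phi(T):T\in\mathcal A\}$. Call $\mathcal A,\mathcal A'\subset\sigma(S)$ \emph{equivalent} if $\mathcal A'=\phi(\mathcal A)$ for some $\phi\in\operatorname{Sym}(N)$. We claim that if $X,Y\subset M$ are $V$-matched by $w$, then $\pi(X)$ and $\pi(Y)$ are equivalent. For $z\in X$ there is $z'\in Y$ with $wz\in z'V$, so $f_w(\pi(z))\in\pi(Y)$ by \eqref{eq:equiv}; thus $f_w(\pi(X))\subset\pi(Y)$. From $w^{-1}Y\subset XV$ and \eqref{eq:equiv} for $w^{-1}$ we get $f_w^{-1}(\pi(Y))\subset\pi(X)$. Together these give $f_w(\pi(X))=\pi(Y)$.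

Finally we count. Each equivalence class has at most $|\operatorname{Sym}(N)|\le\kappa^\kappa=2^\kappa$ members. If there were fewer than $\kappa$ classes, $\sigma(S)$ would have at most $\kappa\cdot2^\kappa=2^\kappa$ subsets, whereas it has $2^{2^\kappa}$. So there are pairwise inequivalent families $\mathcal A_i\subset\sigma(S)$, $i<\kappa$. The sets $M_i=\pi^{-1}(\mathcal A_i)$ satisfy $\pi(M_i)=\mathcal A_i$, and by the claim no two of them are $V$-matched.
\end{proof}

In Case 2 the relation $T\in\sigma(S)$ is not known to be transitive, and $f_w$ is not known to map $\sigma(S)$ into itself. Neither is needed, because equivalence is defined with the full group $\operatorname{Sym}(N)$. What matters is that the permutations act on the small set $N$. Applying the exchange property afresh to $M$ would produce permutations of a set of cardinality $2^\kappa$; there are $2^{2^\kappa}$ of these, as many as there are subsets of $M$, and the count would give nothing.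

\section{End of the proof}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Section~\ref{sec:easy} gives (1)$\Rightarrow$(2)$\Rightarrow$(3)$\Leftrightarrow$(4) and (3)$\Rightarrow$(5). Assume (5), and let $B$ be as in Lemma~\ref{lem:room}. By Proposition~\ref{prop:global} it suffices to show that $B$ is tame, and for this we verify the hypothesis of Lemma~\ref{lem:tame}(c).

Let $Q\in\mathcal V$ be symmetric. By Lemma~\ref{lem:tame}(b) there is a $Q$-discrete set $D\subset B$ with $B\subset DQ$. We need $U\in\mathcal V$ with $y^{-1}Uy\subset Q$ for all $y\in D$. If $D$ is finite, it is tame and $U$ exists. Let $D$ be infinite, $\kappa=|D|$, and take a symmetric $P\in\mathcal V$ with $P^4\subset Q$. By Lemma~\ref{lem:room}, $P$ contains a left uniformly discrete set of cardinality $\kappa$. Proposition~\ref{prop:many} provides $M\subset P$, $V\subset P$ and $\kappa$ pairwise not $V$-matched subsets of $M$; index them by $D$. The tag lemma gives $U\in\mathcal V$ with $y^{-1}Uy\subset V\subset P\subset Q$ for all $y\in D$.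

Hence $B$ is tame, $G$ is a SIN-group, and (5)$\Rightarrow$(1). The last assertion of the theorem is the contrapositive of (3)$\Rightarrow$(1) and (4)$\Rightarrow$(1).
\end{proof}

\begin{remark}
The exchange property is used for five sets, all left uniformly discrete: $E$ in Proposition~\ref{prop:global}, $D$ and $R$ in Lemma~\ref{lem:tag}, and $N$ and $S$ in Section~\ref{sec:many}. By the proof of Lemma~\ref{lem:35}, each use costs one bounded function. The set $R$ is where the group structure overcomes the weakness of bounded functions seen in Section~\ref{sec:intro}: left translation copies the tags from $P$ to all points of $D$ without changing their left separation, so that the single function $\varphi$ belonging to $R$ carries enough information to tell all points of $D$ apart.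
\end{remark}

\begin{remark}
How much of the proof is needed depends on the cardinal $\theta$ of Lemma~\ref{lem:room}. If $A$ is $Q$-discrete and $Q_1$ is symmetric with $Q_1^2\subset Q$, then each translate $xQ_1$ contains at most one point of $A$, and the sets $aQ_1$, $a\in A$, are pairwise disjoint. If $G$ is locally compact, a compact neighborhood is covered by finitely many translates $xQ_1$, so $\theta\le\aleph_0$, the set $D$ is always finite, and no tags are needed. If $G$ is separable, each $aQ_1$ meets a countable dense set, so $\theta\le\aleph_1$, the set $D$ is countable, and Example~\ref{ex:countable} replaces Proposition~\ref{prop:many}.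
\end{remark}

\begin{thebibliography}{9}

\bibitem{nonsep}
\emph{Nonseparability and uniformities in topological groups},
\texttt{http://topology.auburn.edu/tp/reprints/v28/tp28203.pdf}

\end{thebibliography}
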